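\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Optimally separated periodic orbits of volume-preserving Anosov diffeomorphisms}

\begin{abstract}
For a periodic orbit $\mathcal O$ of a map on a compact Riemannian manifold of dimension $D$, let $T(\mathcal O)$ be its period and $d(\mathcal O)$ the least distance between two of its points. Packing disjoint balls shows that $d(\mathcal O)^D\,T(\mathcal O)$ is bounded above. We prove that for an Anosov diffeomorphism that preserves the volume, or any measure whose density is bounded away from $0$ and $\infty$, this bound is attained up to a constant at every small scale: for every small $r$ there is a periodic orbit with $d(\mathcal O)\ge r$ and $T(\mathcal O)\ge C r^{-D}$. This answers a question about the exponent in an estimate of this kind for transitive Anosov diffeomorphisms. For transitive $C^2$ Anosov diffeomorphisms we show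 that such orbits exist if and only if there is an absolutely continuous invariant probability. The proof rounds the flow of mass between small cells to an integral circulation, arranges its strands by means of the local lemma so that no two of them follow each other for long, joins them into one cycle, and shadows.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{How well can a periodic orbit be separated?}

Let $M$ be a compact connected Riemannian manifold of dimension $D\ge 1$ with distance $d$ and volume $\mathrm{vol}$, and let $f\colon M\to M$ be a homeomorphism. For a periodic orbit $\mathcal O$ of $f$ let $T(\mathcal O)$ be its (least) period and, if $T(\mathcal O)\ge2$, let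
\[
d(\mathcal O)=\min\{d(x,y): x,y\in\mathcal O,\ x\ne y\}.
\]
The open balls of radius $d(\mathcal O)/2$ about the points of $\mathcal O$ are disjoint, and each has volume at least a constant times $d(\mathcal O)^D$. Hence
\[
d(\mathcal O)^D\,T(\mathcal O)\le C' ,
\]
with $C'$ depending only on $M$. Orbits for which the left side is bounded below are, up to a constant, as well separated as the points of a grid. Do such orbits exist with arbitrarily long periods?

We ask this for \emph{Anosov} diffeomorphisms: $f$ is a $C^1$ diffeomorphism, and $TM=E^s\oplus E^u$ splits continuously and $Df$-invariantly so that, for some $\lambda>1$, $C_h\ge1$ and all $n\ge0$,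
\begin{equation}\label{eq:hyp}
|Df^nv|\ge C_h^{-1}\lambda^n|v|\quad(v\in E^u),\qquad |Df^{-n}v|\ge C_h^{-1}\lambda^n|v|\quad(v\in E^s).
\end{equation}
The paper \cite{FAL} shows (Corollary 1.3 there) that for every transitive Anosov diffeomorphism $f$ there are $C>0$, $0<\beta<1$ and periodic orbits $\mathcal O_k$ with
\[
d(\mathcal O_k)^{\beta D}\,T(\mathcal O_k)\ge C,\qquad T(\mathcal O_k)\to\infty .
\]
For comparison, Gan and Yu proved that for an endomorphism of a torus that is ergodic with respect to Lebesgue measure this holds with $\beta=1$. The problem posed in \cite{FAL} is whether one can take $\beta=1$ when the Anosov diffeomorphism $f$ is, in addition, ergodic with respect to the Riemannian volume. (Ergodicity means here, as usual, that $\mathrm{vol}$ is invariant and ergodic; a weaker reading is discussed in Section~\ref{sec:variants}.)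

Which answer should one expect? On one side, equidistribution alone is not enough. Among $T$ independent random points the expected number of pairs at distance at most $r$ is of order $T^2r^D$, so one expects a minimal distance of order $T^{-2/D}$ only; the orbits wanted must be special. On the other side, if orbits as wanted exist, then every weak$^*$ limit of the uniform measures on them has bounded density with respect to $\mathrm{vol}$ (Proposition~\ref{prop:B}). So an absolutely continuous invariant measure is necessary, and invariance of the volume removes this obstruction. It turns out that, for volume-preserving maps, nothing else stands in the way.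

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $f$ be a $C^1$ Anosov diffeomorphism of $M$ that preserves a Borel probability $\mu$ with $c_1\mathrm{vol}\le\mu\le c_2\mathrm{vol}$, where $0<c_1\le c_2<\infty$. Then there are $C,r_0>0$ such that for every $0<r\le r_0$ there is a periodic orbit $\mathcal O$ of $f$ with
\[
d(\mathcal O)\ge r\qquad\text{and}\qquad T(\mathcal O)\ge C r^{-D}.
\]
\end{theorem}

Applied to $\mu=\mathrm{vol}/\mathrm{vol}(M)$ and a sequence $r_k\to0$, this answers the problem.

\begin{corollary}\label{cor:answer}
If $f$ is a transitive Anosov diffeomorphism that is ergodic with respect to $\mathrm{vol}$, then $\beta=1$ can be chosen: there are $C>0$ and periodic orbits $\mathcal O_k$ with $d(\mathcal O_k)^DT(\mathcal O_k)\ge C$ and $T(\mathcal O_k)\to\infty$.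
\end{corollary}

Only the invariance of the volume is used, neither its ergodicity nor transitivity. For transitive $f$, Proposition~\ref{prop:disconnected} removes the assumption that $M$ is connected.

\begin{proposition}\label{prop:B}
Let $f$ be a homeomorphism of $M$.
\begin{enumerate}
\item[(i)] There is $C'$ with $d(\mathcal O)^DT(\mathcal O)\le C'$ for every periodic orbit with $T(\mathcal O)\ge2$. Hence exponents $\beta>1$ are impossible.
\item[(ii)] If $d(\mathcal O_k)^DT(\mathcal O_k)\ge C>0$ and $T(\mathcal O_k)\to\infty$, then every weak$^*$ limit of the uniform probabilities on the $\mathcal O_k$ is an $f$-invariant probability with bounded density with respect to $\mathrm{vol}$. If $\mathrm{vol}$ is $f$-invariant and ergodic, the $\mathcal O_k$ equidistribute to the normalized volume.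
\end{enumerate}
\end{proposition}

\begin{theorem}\label{thm:C}
For a transitive $C^2$ Anosov diffeomorphism $f$ of $M$ the following are equivalent:
\begin{enumerate}
\item[(a)] there are $C>0$ and periodic orbits with $d(\mathcal O_k)^DT(\mathcal O_k)\ge C$ and $T(\mathcal O_k)\to\infty$;
\item[(a$'$)] the conclusion of Theorem~\ref{thm:A} holds;
\item[(b)] $f$ has an invariant probability that is absolutely continuous with respect to $\mathrm{vol}$;
\item[(c)] $|\det D_pf^n|=1$ whenever $f^np=p$.
\end{enumerate}
In particular, $\beta=1$ fails for every $C^2$-small $C^2$ perturbation of a hyperbolic toral automorphism whose Jacobian at a fixed point is not $\pm1$.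
\end{theorem}

So the hypothesis on the volume in Corollary~\ref{cor:answer} cannot be dropped.

\subsection{Plan}
Section~\ref{sec:model} shows the mechanism on the circle. Section~\ref{sec:prelim} collects shadowing, expansivity and a rounding lemma. Sections~\ref{sec:cells}--\ref{sec:orbit} prove Theorem~\ref{thm:A}. Section~\ref{sec:sharp} proves Proposition~\ref{prop:B} and Theorem~\ref{thm:C}, and Section~\ref{sec:variants} treats disconnected manifolds and the weaker reading of ergodicity.

\section{The mechanism on the circle}\label{sec:model}

The map $f(x)=\Lambda x$ on $\mathbb R/\mathbb Z$, with an integer $\Lambda\ge2$, is not a diffeomorphism, but it shows the main ideas without technicalities. This section is only an illustration; nothing in it is used later. Here $D=1$, so we want a periodic orbit with about $N$ points and gaps of order $1/N$.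

\paragraph{Strands.} Let $N\ge\Lambda$ and $X_i=[i/N,(i+1)/N)$ for $i\in\mathbb Z/N$. The image of $X_i$ covers $X_{\Lambda i},\dots,X_{\Lambda i+\Lambda-1}$ once, and $X_i\cap f^{-1}X_{\Lambda i+s}$ has length $1/(\Lambda N)$. Draw one edge from $X_i$ to each of these $\Lambda$ cells. Since $f$ preserves length, every cell also receives exactly $\Lambda$ edges. For an edge $e$ from $X$ to $Y$ pick a point $x_e\in X\cap f^{-1}Y$. Now choose, at each cell, a bijection from its incoming to its outgoing edges. Together these form a permutation $\pi$ of all $\Lambda N$ edges, and $f(x_e)$ and $x_{\pi(e)}$ lie in the same cell. So each cycle of $\pi$ is a periodic pseudo-orbit $(x_n)$ with jumps $\delta_n=x_{n+1}-\Lambda x_n$ of absolute value smaller than $1/N$. The point $y_0=x_0+\sum_{n\ge0}\Lambda^{-n-1}\delta_n$ satisfies $f^n(y_0)=y_n:=x_n+\sum_{l\ge0}\Lambda^{-l-1}\delta_{n+l}$, and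
\[
|y_n-x_n|\le \frac1{N(\Lambda-1)} .
\]
If $\pi$ is a single cycle, we obtain a point with $f^{\Lambda N}y=y$.

\paragraph{The smallest case.} Let $\Lambda=N=2$, with cells $0,1$ and edges $00,01,10,11$. The choice $00\mapsto00$, $10\mapsto01$ at cell $0$ and $11\mapsto11$, $01\mapsto10$ at cell $1$ has three cycles. Exchange the two values at cell $0$: now $00\mapsto01$ and $10\mapsto00$, and two cycles have merged into $00,01,10$. Exchange the two values at cell $1$: now $01\mapsto11$ and $11\mapsto10$, and $\pi$ is the single cycle $00,01,11,10$. The point whose binary expansion lists the first cells, $0.\overline{0011}=\frac15$, has the orbit $\frac15,\frac25,\frac45,\frac35$, with $T=4$ and $d=\frac15$. In general, if two edges entering the same cell lie in different cycles, exchanging their values merges the two cycles. As every cell can be reached from every other one, this leads to a single cycle, so single cycles are easy to obtain.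

\paragraph{The difficulty.} A single cycle need not be well separated, because two strands can travel along the two sides of a cell boundary. Let $\Lambda\ge3$, $N>6\Lambda$, and let $q$ be the largest integer with $\Lambda^q<N$. The paths
\[
X_0\to X_{\Lambda-1}\to X_{\Lambda^2-1}\to\dots\to X_{\Lambda^q-1},\qquad X_1\to X_\Lambda\to X_{\Lambda^2}\to\dots\to X_{\Lambda^q}
\]
visit pairwise different cells, so bijections may be chosen to follow both of them. At each of the $q+1$ times the two cells are neighbors; so the shadowing points are then at distance at most $\frac2N+\frac2{N(\Lambda-1)}\le\frac3N<\frac1{2\Lambda}$. As $f$ multiplies distances up to $\frac1{2\Lambda}$ by exactly $\Lambda$, the initial points are within $3\Lambda^{-q}/N\le3\Lambda/N^2$ of each other, instead of $1/N$.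

\paragraph{The remedy.} Conversely, let $\Lambda\ge3$ and suppose that two points of the shadowing orbit are within $\Lambda^{-q}/N$. Then for $q$ steps they stay within $1/N$, so the corresponding points $x_{e_s}$, $x_{e'_s}$ $(0\le s\le q)$ are within $\frac1N+\frac2{N(\Lambda-1)}\le\frac2N$, and the initial cells of $e_s$ and $e'_s$ have indices differing by at most $2$. So it is enough to find a constant $q$, independent of $N$, and bijections for which no two strands follow each other in this sense for $q$ steps.

Choose the bijections at random, and ignore for the moment that a strand may return to a cell or follow itself. Given the strand $(e_s)$ and $e'_0,\dots,e_{i-1}'$, at most $5$ of the $\Lambda$ edges that are candidates for $e_i'$ end in one of the cells allowed by $e_{i+1}$. Each passage thus costs the follower a factor of about $\theta=5/\Lambda$, and a given strand is followed for $q$ steps with probability at most of order $\Lambda(2\theta)^{q-1}$; the $2$ accounts for drawing without replacement. For a union bound over the $\Lambda N$ edges one would have to take $q$ of order $\log N$, and the separation $\Lambda^{-q}/N$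 would lose a power of $N$. But the events are local: a given edge lies only in events of total probability at most a constant times $q\Lambda(2\theta)^{q-1}$, whatever $N$ is. For $\Lambda$ large and then $q$ large this is small, and the local lemma suggests that there are bijections for which \emph{none} of the events occurs.

\paragraph{What has to be added for an Anosov diffeomorphism.} (1) Cells are no longer mapped onto cells; the volumes of the sets $X\cap f^{-L}Y$ must be rounded to integers so that the inflow and outflow of each cell agree. Here we use the invariance of the measure. (2) The large factor $\Lambda$ comes from an iterate $f^L$, and the bound ``$5$ out of $\Lambda$'' becomes a volume estimate (Lemma~\ref{lem:turn}). Points of the orbit have to be compared at times whose difference is not a multiple of $L$. (3) A strand may return to a cell, so that its successive choices are not fresh, or follow itself with a small delay. (4) Cycles must be merged into one without spoiling what the local lemma has achieved. To control returns, and for (4), we take $J$ copies, ``layers'', of the set of cells; strands following themselves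 are counted separately.

\section{Shadowing, expansivity and rounding}\label{sec:prelim}

From here to the end of Section~\ref{sec:orbit}, $f$ and $\mu$ are as in Theorem~\ref{thm:A}. Write $v=v^s+v^u$ for the decomposition of a tangent vector, let $P\ge1$ bound the norms of the projections $v\mapsto v^s$ and $v\mapsto v^u$, and let $\Gamma\ge1$ be a Lipschitz constant of $f$ and of $f^{-1}$. Closed balls are denoted $B(x,\rho)$. By \eqref{eq:hyp}, $|Df^nv|\le C_h\lambda^{-n}|v|$ for $v\in E^s$. Both bundles are nonzero: if $E^u=0$, then $|\det Df^n|\le(C_h\lambda^{-n})^D$ and $\mathrm{vol}(M)=\int|\det Df^n|\,d\mathrm{vol}\to0$, which is absurd; for $E^s=0$ use $f^{-1}$. A sequence $(x_n)_{n\in\mathbb Z}$ is an \emph{$\alpha$-pseudo-orbit} if $d(fx_n,x_{n+1})\le\alpha$ for all $n$.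

\begin{lemma}[Lipschitz shadowing and expansivity]\label{lem:shadow}
There are $\alpha_0,e_0>0$ and $K_0\ge1$ such that:
\begin{enumerate}
\item[(1)] for $\alpha\le\alpha_0$ and every $\alpha$-pseudo-orbit $(x_n)$ there is $y$ with $d(f^ny,x_n)\le K_0\alpha$ for all $n\in\mathbb Z$;
\item[(2)] if $d(f^nx,f^ny)\le e_0$ for all $n\in\mathbb Z$, then $x=y$.
\end{enumerate}
\end{lemma}

The linear bound $K_0\alpha$ matters: with cells of size $a$, the orbit found must stay within a constant times $a$ of the pseudo-orbit. The proof writes orbits near the pseudo-orbit as fixed points of a map on sequences of tangent vectors that is close to a hyperbolic linear one.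

\begin{proof}
Fix $1<\lambda''<\lambda'<\lambda$ and put
\[
\|v\|=\max\Big(\sum_{n\ge0}\lambda'^n|Df^nv^s|,\ \sum_{n\ge0}\lambda'^n|Df^{-n}v^u|\Big).
\]
The sums converge uniformly on unit vectors, so this is a continuous norm on $TM$, equivalent to $|\cdot|$; the terms $n=0$ give $|v|\le2\|v\|$. Shifting the sums gives $\|Df\,v^s\|\le\lambda'^{-1}\|v^s\|$ and $\|Df\,v^u\|\ge\lambda'\|v^u\|$, and $\|v\|=\max(\|v^s\|,\|v^u\|)$.

For close points $p,p'$ let $E_{p,p'}=D_p(\exp_{p'}^{-1})\colon T_pM\to T_{p'}M$ and $I_{p,p'}v=(E_{p,p'}v^s)^s+(E_{p,p'}v^u)^u$. Then $I_{p,p'}$ respects the splittings, and $E_{p,p}=I_{p,p}=\mathrm{Id}$. By continuity of the splitting and of the norm, as $d(p,p')\to0$ we have, uniformly, $\|I_{p,p'}-E_{p,p'}\|\to0$ and $\|I_{p,p'}v\|/\|v\|\to1$ for $v\ne0$. In particular $I_{p,p'}$ is an isomorphism if $p,p'$ are close.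

Let $(x_n)$ be an $\alpha$-pseudo-orbit with $\alpha$ small and put $A_n=I_{fx_n,x_{n+1}}D_{x_n}f$. This map respects the splittings, $\|A_nv^s\|\le\lambda''^{-1}\|v^s\|$ and $\|A_nv^u\|\ge\lambda''\|v^u\|$. On the Banach space of bounded sequences $v=(v_n)$ with $v_n\in T_{x_n}M$ and the supremum norm, let $(Av)_{n+1}=A_nv_n$. Then $\mathrm{Id}-A$ is invertible, with inverse $\sum_{n\ge0}A^n$ on the stable part and $-\sum_{n\ge1}A^{-n}$ on the unstable part, so the norm of the inverse is at most $K':=\lambda''/(\lambda''-1)$.

For $\|v\|\le\rho$ with $\rho$ small let $F(v)_{n+1}=\exp_{x_{n+1}}^{-1}f(\exp_{x_n}v_n)$. The derivative of $v_n\mapsto F(v)_{n+1}$ at $0$ is $E_{fx_n,x_{n+1}}D_{x_n}f$, which is close to $A_n$ for small $\alpha$. Since $f$ is $C^1$ and $M$ is compact, for $\rho,\alpha$ small (depending only on $f$) the map $F-A$ has Lipschitz constant at most $1/(2K')$ on the ball $\{\|v\|\le\rho\}$. Moreover $\|F(0)\|\le c\alpha$ for a constant $c$. The equation $F(v)=v$ is equivalent to $v=G(v):=(\mathrm{Id}-A)^{-1}(F-A)(v)$. Here $G$ is $\frac12$-Lipschitz and $\|G(0)\|\le K'c\alpha$. If $2K'c\alpha\le\rho$, then $G$ maps the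 ball into itself, so it has exactly one fixed point $v$ there, and $\|v\|\le2K'c\alpha$. The point $y=\exp_{x_0}v_0$ satisfies $f^ny=\exp_{x_n}v_n$ for all $n$ (for $n<0$ because $f$ is injective), and $d(f^ny,x_n)\le|v_n|\le2\|v_n\|\le4K'c\alpha$. This is (1).

For (2) take $x_n=f^nx$. If $e_0$ is small, both $v=0$ and $v_n=\exp_{f^nx}^{-1}f^ny$ are fixed points in the ball, so they coincide.
\end{proof}

A \emph{circulation} on a finite directed graph is a real function on the arcs whose inflow equals its outflow at every vertex. The following is a case of Hoffman's integrality theorem; we include a proof.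

\begin{lemma}[Rounding]\label{lem:round}
Let $\varphi\ge0$ be a circulation on a finite directed graph without loops. There is an integer-valued circulation $\psi$ with $\psi(b)\in\{\lfloor\varphi(b)\rfloor,\lceil\varphi(b)\rceil\}$ for every arc $b$.
\end{lemma}

\begin{proof}
Among the circulations $\psi$ with $\lfloor\varphi\rfloor\le\psi\le\lceil\varphi\rceil$ (for instance $\varphi$) choose one with the fewest arcs of nonintegral value, and suppose there is such an arc. A vertex that meets a nonintegral arc meets at least two, since otherwise inflow minus outflow would not be an integer. So the nonintegral arcs, with directions forgotten, contain a cycle (possibly consisting of two arcs with the same ends). Go around it, adding $\epsilon$ to the arcs traversed forward and subtracting $\epsilon$ from those traversed backward. This keeps the balance at every vertex. Increase $\epsilon$ from $0$ until the value of an arc of the cycle first becomes an integer. Each value has stayed between two consecutive integers, so the bounds, being integers, still hold. The number of nonintegral arcs has dropped, a contradiction.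
\end{proof}

\section{Cells and the turning estimate}\label{sec:cells}

\subsection{Cells}
For small $a>0$ take a maximal set of points with mutual distances at least $a/2$, and let its Borel Voronoi partition (ties broken by an ordering of the points) be the set of \emph{cells} $X$; the point belonging to $X$ is its \emph{center} $z_X$. A point at distance less than $a/4$ from $z_X$ is at distance more than $a/4$ from every other center, so it lies in $X$. By maximality, every point is at distance less than $a/2$ from some center, so $X\subset B(z_X,a/2)$ and $\operatorname{diam}X\le a$.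

The volume of a ball of radius $\rho\le\operatorname{diam}M$ lies between constant multiples of $\rho^D$, and the upper bound holds for all $\rho$. The cells meeting $B(y,\rho)$ contain disjoint open balls of radius $a/4$ which lie in $B(y,\rho+a)$. So there are constants $c_3,c_4>0$ and $C_2\ge1$ depending only on $M$ and $\mu$ such that
\begin{equation}\label{eq:cells}
c_3a^D\le\mu(X)\le c_4a^D,\qquad \#\{X:X\cap B(y,\rho)\ne\emptyset\}\le C_2(\rho/a)^D\quad(\rho\ge a).
\end{equation}
Since $\mu(M)=1$, the number $N$ of cells satisfies $N\ge c_4^{-1}a^{-D}$.

Call $X\ne X'$ \emph{adjacent} if $d(z_X,z_{X'})\le a$. By \eqref{eq:cells} each cell has at most $C_2$ adjacent cells. The adjacency graph is connected: the closed balls $B(z_X,a/2)$ cover $M$, and those of distinct non-adjacent cells are disjoint, so a disconnection of the graph would split the connected manifold $M$ into two disjoint nonempty closed sets.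

\subsection{The turning estimate}
A strand will be observed every $L$ steps. The next lemma replaces the count ``$5$ edges out of $\Lambda$'' of Section~\ref{sec:model}: of the mass of a cell $Y$, only a fraction of order $\lambda^{-L}$ arrives after $L$ steps near a given place. The reason is that $f^L$ stretches $Y$ at least by a constant times $\lambda^L$ along $E^u$, so the part arriving near one place is thin in the direction $E^u$. We also need the time-reversed statement, where the thin direction is $E^s$. The preimage $f^{-k}B(x,Ra)$ in (i) appears because we shall compare orbit points at times differing by $jL+k$ with $0\le k<L$. It may be long in the stable direction, but not in the unstable one, and only the latter matters.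

\begin{lemma}\label{lem:turn}
There is $C_1\ge1$ depending only on $f,M,\mu$, and for all $R\ge1$ and $L\in\mathbb N$ there is $a_1(R,L)>0$, such that for $a\le a_1(R,L)$, every cell $Y$, every $x\in M$ and $0\le k<L$:
\begin{align*}
\text{(i)}\quad& \sum_{Z:\,Z\cap f^{-k}B(x,Ra)\ne\emptyset}\mu(Y\cap f^{-L}Z)\le C_1R^D\lambda^{-L}\mu(Y);\\
\text{(ii)}\quad& \sum_{Z:\,Z\cap B(x,Ra)\ne\emptyset}\mu(Z\cap f^{-L}Y)\le C_1R^D\lambda^{-L}\mu(Y).
\end{align*}
\end{lemma}

\begin{proof}
Since $f$ is $C^1$ and $M$ is compact, $\exp_{f^np}^{-1}f^n(\exp_p\xi)=D_pf^n\xi+o(|\xi|)$ as $\xi\to0$, uniformly in $p$ and $|n|\le L$. All vectors $\xi$ to which this is applied below, and their images, have length at most $3\Gamma^{2L}a$. As $L$ is fixed, for $a$ small every such error is at most $a/2$, the maps $\exp_p^{-1}$ are $2$-Lipschitz on the balls that occur, and the Jacobians of $\exp_p$ are at most $2$ there.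

(i) The sum equals $\mu(V)$, where $V$ is the set of $v\in Y$ for which $f^Lv$ lies in a cell meeting $f^{-k}B(x,Ra)$. For each such $v$ there is $w\in f^{-k}B(x,Ra)$ with $d(f^Lv,w)\le a$. Fix $v\in V$ with its $w$, let $v'\in V$ be arbitrary with its $w'$, and put $p=f^Lv$,
\[
\xi=\exp_v^{-1}v',\quad\eta=\exp_p^{-1}f^Lv',\quad\zeta=\exp_p^{-1}w,\quad\zeta'=\exp_p^{-1}w'.
\]
Then $|\xi|\le a$, $|\zeta|\le a$, $|\zeta'|\le(\Gamma^L+1)a$ and $|\eta-\zeta'|\le2a$. Since $f^kw,f^kw'\in B(x,Ra)$, they are at distance at most $2Ra$, so
\[
|D_pf^k(\zeta'-\zeta)|\le4Ra+a\le5Ra .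
\]
Taking unstable components and using \eqref{eq:hyp}, $|(\zeta'-\zeta)^u|\le C_h|(D_pf^k(\zeta'-\zeta))^u|\le5C_hPRa$. Hence
\[
|\eta^u|\le|(\eta-\zeta')^u|+|(\zeta'-\zeta)^u|+|\zeta^u|\le2Pa+5C_hPRa+Pa\le8C_hPRa .
\]
As $|\eta-D_vf^L\xi|\le a$, we get $|D_vf^L\xi^u|=|(D_vf^L\xi)^u|\le9C_hPRa$, and \eqref{eq:hyp} gives $|\xi^u|\le\rho:=9C_h^2PR\lambda^{-L}a$. Also $|\xi^s|\le Pa$. So $V$ is the image under $\exp_v$ of a subset of $\{|\xi^s|\le Pa,\ |\xi^u|\le\rho\}$. The sum map $E^s_v\times E^u_v\to T_vM$ has determinant at most $1$ in absolute value (Hadamard's inequality). With $d_u=\dim E^u\ge1$,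
\[
\mathrm{vol}(V)\le\mathrm{const}\cdot a^{D-d_u}\rho^{d_u}\le\mathrm{const}\cdot R^D\lambda^{-L}a^D ,
\]
and (i) follows from $\mu\le c_2\mathrm{vol}$ and \eqref{eq:cells}.

(ii) Let $W\subset B(x,(R+1)a)$ be the union of the cells $Z$ in the sum. By invariance of $\mu$ the sum is $\mu(W\cap f^{-L}Y)=\mu(V)$ with $V=f^LW\cap Y$. Fix $y\in V$. For $y'\in V$ and $\xi=\exp_y^{-1}y'$ we have $|\xi|\le a$, and, since $f^{-L}y,f^{-L}y'\in W$, $|D_yf^{-L}\xi|\le2(R+1)a+a\le5Ra$. Hence $|\xi^s|\le C_h\lambda^{-L}|(D_yf^{-L}\xi)^s|\le5C_hPR\lambda^{-L}a$, while $|\xi^u|\le Pa$. So $V$ lies in the image under $\exp_y$ of a set of volume at most $\mathrm{const}\cdot a^{D-d_s}(R\lambda^{-L}a)^{d_s}$, where $d_s=\dim E^s\ge1$, and the conclusion follows as in (i).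
\end{proof}

\section{Strands}\label{sec:strands}

We now replace the flow of mass from cell to cell under $f^L$ by a finite graph with integer multiplicities: about $\kappa\mu(X\cap f^{-L}Y)$ edges run from $X$ to $Y$, as many edges enter each cell as leave it, and the turning estimate becomes a statement about counting edges.

\subsection{Constants}
We fix the constants in this order.
\begin{itemize}
\item $R:=4K_0+1$: if two points of the orbit to be constructed are within $a$, the corresponding points of the pseudo-orbit will be within $Ra$.
\item $L\in\mathbb N$ with $\theta:=3C_1R^D\lambda^{-L}\le\frac1{16}$, the cost of following for one passage. Put $K_1:=C_2(\Gamma^LR)^D$. For $0\le k<L$ we have $f^{-k}B(x,Ra)\subset B(f^{-k}x,\Gamma^LRa)$, so by \eqref{eq:cells} at most $K_1$ cells meet $f^{-k}B(x,Ra)$.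
\item An integer $m\ge\max(2,K_1\lambda^L)$, a lower bound for the number of strands per cell. Put $c_5:=c_4/c_3+1$. Note that $m\ge K_1\ge C_2$.
\item An integer $q\ge3$, the number of passages for which following is forbidden, and the number of layers $J:=3q+2$, such that
\begin{equation}\label{eq:q}
2(q+1)\,Q\le\tfrac14,\qquad Q:=2(q+1)L\,2^q\,(JK_1c_5m)\,\theta^{q-1}+q(2q+1)L\,\theta^{q+1}.
\end{equation}
This is possible since $2\theta\le\frac18$ and $L,K_1,c_5,m$ do not depend on $q$.
\item $a\in(0,a_2]$, where $a_2$ depends on all the above and is so small that for all these $a$ the cells are defined, Lemma~\ref{lem:turn} applies to $(R,L)$, $2a\le\alpha_0$, $4K_0a\le e_0$ and $N\ge8q$.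
\end{itemize}
Only $a$ will tend to $0$.

\subsection{The integral circulation}
Let $\kappa=m/(c_3a^D)$ and $p(X,Y)=\mu(X\cap f^{-L}Y)$. By invariance of $\mu$,
\[
\sum_Yp(X,Y)=\mu(X)=\sum_Yp(Y,X).
\]
So on the graph with two vertices $X^-,X^+$ for each cell, giving the arc $X^-\to X^+$ the value $\kappa\mu(X)$ and the arc $X^+\to Y^-$ the value $\kappa p(X,Y)$ defines a circulation. Lemma~\ref{lem:round} yields integers $n(X,Y)\in\{\lfloor\kappa p(X,Y)\rfloor,\lceil\kappa p(X,Y)\rceil\}$ and $n(X)\in\{\lfloor\kappa\mu(X)\rfloor,\lceil\kappa\mu(X)\rceil\}$ with
\begin{equation}\label{eq:circ}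
\sum_Yn(X,Y)=n(X)=\sum_Yn(Y,X),\qquad m\le n(X)\le c_5m,\qquad n(X)\ge\tfrac12\kappa\mu(X).
\end{equation}
The inequalities hold because $m\le\kappa\mu(X)\le(c_4/c_3)m$ and $\kappa\mu(X)\ge2$. If $n(X,Y)\ge1$, then $p(X,Y)>0$, so $X\cap f^{-L}Y\ne\emptyset$.

The turning estimate survives rounding: for all cells $Y$, $x\in M$ and $0\le k<L$,
\begin{equation}\label{eq:turn}
\sum_{Z\cap f^{-k}B(x,Ra)\ne\emptyset}n(Y,Z)\le\theta\,n(Y),\qquad\sum_{Z\cap B(x,Ra)\ne\emptyset}n(Z,Y)\le\theta\,n(Y).
\end{equation}
Indeed $n(Y,Z)\le\kappa p(Y,Z)+1$. By Lemma~\ref{lem:turn}(i) the terms $\kappa p(Y,Z)$ sum to at most $C_1R^D\lambda^{-L}\kappa\mu(Y)=\frac13\theta\kappa\mu(Y)\le\frac23\theta n(Y)$. At most $K_1$ cells occur, and $K_1\le\lambda^{-L}m\le C_1R^D\lambda^{-L}n(Y)=\frac13\theta n(Y)$. For the second sum use Lemma~\ref{lem:turn}(ii) and the case $k=0$ of the count of cells. This is why $m$ was chosen after $L$: with few strands per cell the rounding errors would swamp the gain $\lambda^{-L}$.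

\subsection{Layers}
The \emph{nodes} are the pairs $(X,t)$ with a cell $X$ and a \emph{layer} $t\in\mathbb Z/J$. For all $t,X,Y$ there are $n(X,Y)$ labelled edges from $(X,t)$ to $(Y,t+1)$; $E$ is the set of all edges. The sets $\mathrm{In}(v)$ and $\mathrm{Out}(v)$ of edges entering and leaving the node $v=(X,t)$ have $n(X)$ elements each. For an edge $e$ from $(X,t)$ to $(Y,t+1)$ we call $X$ its initial cell and fix a point
\[
x_e\in X\cap f^{-L}Y .
\]
A family of bijections $\pi_v\colon\mathrm{In}(v)\to\mathrm{Out}(v)$ defines a permutation $\pi$ of $E$. The passage $e\mapsto\pi(e)$ \emph{occurs at layer $t$} if $e$ ends in layer $t$. The layers have two purposes: a strand meets no node twice within $J$ successive nodes, and the bijections at layer $0$ are kept in reserve for making a single cycle.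

\section{The local lemma for random bijections}\label{sec:lll}

Let $\Omega$ be the set of families $(\pi_v)$ of bijections, $v$ running over the nodes of layer $\ne0$, with the uniform probability $\mathbb P$. Bijections at different nodes are independent, but at one node the images of different edges are not. Therefore the classical local lemma does not apply; we use the lopsided version of Erd\H os and Spencer, which we prove in the form needed.

A \emph{partial matching} $S$ is a finite set of pairs $(g,h)$, each with $g\in\mathrm{In}(v)$ and $h\in\mathrm{Out}(v)$ for some node $v$ of layer $\ne0$, such that the first entries are distinct and the second entries are distinct. Let $A_S=\{\pi:\pi(g)=h\text{ for all }(g,h)\in S\}$. Two partial matchings \emph{touch} if they share a first entry or share a second entry. The point of this notion is that knowing that events $A_{S'}$ fail, for any set of $S'$ not touching $S$, cannot make $A_S$ more likely.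

\begin{lemma}\label{lem:neg}
Let $\mathcal F$ be a set of partial matchings none of which touches $S$, and $B=\bigcap_{S'\in\mathcal F}A_{S'}^c$. Then $\mathbb P(A_S\cap B)\le\mathbb P(A_S)\,\mathbb P(B)$.
\end{lemma}

\begin{proof}
Write $S=\{(g,h_g):g\in G\}$ and $H=\{h_g\}$. The events $A_{S^*}$, where $S^*=\{(g,h^*_g):g\in G\}$ runs over the partial matchings with the same set $G$ of first entries, partition $\Omega$ and have equal probabilities, so there are $1/\mathbb P(A_S)$ of them. Hence it suffices to find, for each $S^*$, an injection of $A_S\cap B$ into $A_{S^*}\cap B$; summing $\mathbb P(A_S\cap B)\le\mathbb P(A_{S^*}\cap B)$ over $S^*$ then gives the claim.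

Let $H^*=\{h_g^*\}$. Each $\mathrm{Out}(v)$ contains as many elements of $H$ as of $H^*$. So there is a permutation $\rho$ preserving each $\mathrm{Out}(v)$ with $\rho(h_g)=h_g^*$, mapping $H^*\setminus H$ onto $H\setminus H^*$, and equal to the identity off $H\cup H^*$. The map $\pi\mapsto\pi'=\rho\circ\pi$ is injective and takes $A_S$ into $A_{S^*}$.

Suppose that $\pi\in A_S\cap B$ but $\pi'\in A_{S'}$ for some $S'\in\mathcal F$. Let $(g',h')\in S'$; then $g'\notin G$ and $h'\notin H$ since $S'$ does not touch $S$. If $h'=h^*_g$ for some $g\in G$, then $\pi(g')=\rho^{-1}(h')=h_g=\pi(g)$, so $g'=g\in G$, a contradiction. Hence $h'\notin H\cup H^*$ and $\pi(g')=\rho^{-1}(h')=h'$. This holds for every pair of $S'$, so $\pi\in A_{S'}$, contradicting $\pi\in B$.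
\end{proof}

\begin{lemma}\label{lem:lll}
Let a finite set of nonempty partial matchings be given such that $\sum_{S'}\mathbb P(A_{S'})\le\frac14$ for each member $S$, the sum being over the members $S'$ touching $S$ (including $S$ itself). Then $\mathbb P\big(\bigcap_SA_S^c\big)>0$.
\end{lemma}

\begin{proof}
By induction on $|U|$ we show, for sets $U$ of members and members $S\notin U$, that $\mathbb P(\bigcap_{S'\in U}A_{S'}^c)>0$ and
\[
\mathbb P\Big(A_S\,\Big|\,\bigcap_{S'\in U}A_{S'}^c\Big)\le2\,\mathbb P(A_S).
\]
Positivity follows from the estimates for smaller sets by the chain rule, since $2\mathbb P(A_{S'})\le\frac12$. For the estimate let $U_1\subset U$ be the members touching $S$, and $B_2=\bigcap_{S'\in U\setminus U_1}A_{S'}^c$. If $U_1=\emptyset$, use Lemma~\ref{lem:neg}. Otherwise $|U\setminus U_1|<|U|$, and Lemma~\ref{lem:neg} for the numerator and induction for the denominator give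
\[
\mathbb P\Big(A_S\,\Big|\,\bigcap_{S'\in U}A_{S'}^c\Big)\le\frac{\mathbb P(A_S\mid B_2)}{1-\sum_{S'\in U_1}\mathbb P(A_{S'}\mid B_2)}\le\frac{\mathbb P(A_S)}{1-2\cdot\frac14}=2\,\mathbb P(A_S).
\]
Finally apply the chain rule to all members.
\end{proof}

\section{No strand is followed for long}\label{sec:cf}

We list the configurations in which one strand follows another, or itself, for $q$ passages, bound the total probability of those that contain a given edge, and apply the local lemma.

\subsection{Bad data}
A \emph{path} is a sequence of edges $(e_0,\dots,e_\ell)$ in which each $e_{s+1}$ starts at the node where $e_s$ ends, these $\ell$ intermediate nodes all having layer $\ne0$. The layers of the intermediate nodes are $\ell$ consecutive residues modulo $J$ avoiding $0$, so $\ell\le J-1$. Consequently the intermediate nodes lie in distinct layers, the $\ell+1\le J$ edges start in distinct layers, and so the intermediate nodes are distinct and the edges are distinct.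

The condition that one strand follows another is
\begin{equation}\label{eq:follow}
d(x_{e_s},f^kx_{e'_s})\le Ra\qquad(0\le s\le q).
\end{equation}

\begin{definition}
A \emph{bad datum} is one of the following.

Type I: two paths $(e_0,\dots,e_q)$ and $(e'_0,\dots,e'_q)$ without common edges, and an integer $0\le k<L$, such that \eqref{eq:follow} holds.

Type II: an integer $2\le j\le q$, a path $(e_0,\dots,e_{q+j})$ and an integer $0\le k<L$ such that \eqref{eq:follow} holds with $e'_s:=e_{s+j}$.
\end{definition}

Type II describes a strand that follows itself with the short delay $j$. A delay $j=1$ is not listed: then \eqref{eq:follow} would restrict the end of the follower's edge $e'_{s-1}=e_s$ only in terms of the leader's edge $e_s$, which is the same edge, and the turning estimate would say nothing. This case will be reduced to longer delays in Section~\ref{sec:orbit}.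

To a bad datum associate the set $S$ of all consecutive pairs $(e_s,e_{s+1})$ of its path or paths. It is a partial matching, because the edges involved are distinct and the intermediate nodes have layer $\ne0$. Let $\operatorname{supp}S$ be the set of all entries of $S$, that is, of all edges of the path(s). Then $|\operatorname{supp}S|\le2(q+1)$. Define the \emph{weight} of a path $(e_0,\dots,e_\ell)$ as the product of $1/n(X)$ over the cells $X$ of its $\ell$ intermediate nodes. In type II the intermediate nodes are distinct, so $\mathbb P(A_S)$ is the weight of the path. In type I a node may carry one pair from each path; then it contributes $\frac1{n(n-1)}\le\frac2{n^2}$ with $n=n(X)\ge2$ instead of $\frac1{n^2}$. So there $\mathbb P(A_S)$ is at most $2^q$ times the product of the weights of the two paths.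

\begin{lemma}\label{lem:count}
For every $g\in E$ the sum of $\mathbb P(A_S)$ over all bad data with $g\in\operatorname{supp}S$ is at most the number $Q$ of \eqref{eq:q}.
\end{lemma}

\begin{proof}
The edges that can be appended to a given last edge of a path form a set $\mathrm{Out}(v)$ (or none can, if $v$ has layer $0$) and carry weight $1/n$ each, where $n=|\mathrm{Out}(v)|$. So the total weight of the one-step forward extensions is at most $1$. The same holds backward, with $\mathrm{In}(v)$. If only those edges of $\mathrm{Out}(v)$ are admitted which end in a cell meeting a given set $f^{-k}B(x,Ra)$, or only those edges of $\mathrm{In}(v)$ whose initial cell meets a given ball $B(x,Ra)$, then by \eqref{eq:turn} the total weight is at most $\theta$.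

\emph{Type I, $g=e_{s_0}$.} There are $q+1$ choices of $s_0$ and $L$ of $k$. The paths $(e_s)$ with $e_{s_0}=g$ have total weight at most $1$; fix one. By \eqref{eq:follow} the initial cell of $e'_s$ contains the point $x_{e'_s}$ of $f^{-k}B(x_{e_s},Ra)$. So for $e'_0$ there are at most $J$ layers, $K_1$ initial cells and, for each of these, $c_5m$ edges, that is, at most $JK_1c_5m$ choices. For $i=1,\dots,q-1$, given $e'_{i-1}$, the edge $e_i'$ must end in the initial cell of $e_{i+1}'$, which meets $f^{-k}B(x_{e_{i+1}},Ra)$. So the choices of $e'_i$ have total weight at most $\theta$. Those of $e'_q$ have total weight at most $1$. Altogether we get at most $(q+1)L\,2^q(JK_1c_5m)\theta^{q-1}$.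

\emph{Type I, $g=e'_{s_0}$.} Exchange the roles. Fix the path $(e'_s)$; the initial cell of $e_s$ meets $B(f^kx_{e'_s},Ra)$. So there are again at most $JK_1c_5m$ choices for $e_0$, and for $i=1,\dots,q-1$ the edge $e_i$ must end in a cell meeting $B(f^kx_{e'_{i+1}},Ra)$, which costs a factor $\theta$ by the first part of \eqref{eq:turn} with $k=0$. The bound is the same.

\emph{Type II, $g=e_{s_0}$ with $0\le s_0\le q+j$.} First extend forward, choosing $e_{s_0+1},\dots,e_{q+j}$ in this order. For each $s$ with $s_0\le s\le q$, the edge $e_{s+j-1}$ ends in the initial cell of $e_{s+j}=e'_s$, which meets $f^{-k}B(x_{e_s},Ra)$. When $e_{s+j-1}$ is chosen, $e_s$ is already known, and $s+j-1\ge s_0+1$; both facts use $j\ge2$. So this choice costs a factor $\theta$. This makes $\max(q-s_0+1,0)$ factors. Then extend backward, choosing $e_{s_0-1},\dots,e_0$ in this order. For each $s$ with $0\le s\le\min(q,s_0-1)$, the edge $e_{s+j}$ is already known, and the initial cell of $e_s$ meets $B(f^kx_{e_{s+j}},Ra)$. By the second part of \eqref{eq:turn} this costs a factor $\theta$, and there are $\min(s_0,q+1)$ such factors. At every other step the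 choices have total weight at most $1$. In every case the number of factors is
\[
\max(q-s_0+1,0)+\min(s_0,q+1)=q+1 .
\]
With at most $q$ values of $j$, $L$ of $k$ and $2q+1$ of $s_0$, we get at most $q(2q+1)L\,\theta^{q+1}$. Adding the three bounds gives $Q$.
\end{proof}

\begin{proposition}\label{prop:cf}
There are bijections $\pi_v$ at all nodes $v$ of layer $\ne0$ for which no event $A_S$ of a bad datum, of type I or II, occurs.
\end{proposition}

\begin{proof}
If $S'$ touches $S$, then $\operatorname{supp}S\cap\operatorname{supp}S'\ne\emptyset$. So by Lemma~\ref{lem:count} the sum of $\mathbb P(A_{S'})$ over the $S'$ touching $S$ is at most $|\operatorname{supp}S|\,Q\le2(q+1)Q\le\frac14$, and Lemma~\ref{lem:lll} applies.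
\end{proof}

We fix such bijections from now on. Their property does not involve passages at layer $0$.

\section{One cycle}\label{sec:cycle}

It remains to choose the bijections at layer $0$. We do this so that $\pi$ becomes a single cycle, at the price of allowing some edges ending in layer $0$ to be continued from an adjacent cell. If $g,g'$ lie in different cycles of a permutation, exchanging its values at $g$ and $g'$ merges the two cycles.

\begin{proposition}\label{prop:cycle}
The bijections of Proposition~\ref{prop:cf} extend to a permutation $\pi$ of $E$ that is a single cycle, advances the layer by $1$ at each step, and satisfies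
\begin{equation}\label{eq:jump}
d(f^Lx_e,x_{\pi(e)})\le2a\qquad(e\in E).
\end{equation}
If $e$ ends in a layer $\ne0$, then $\pi(e)$ starts at the node where $e$ ends.
\end{proposition}

\begin{proof}
Start with arbitrary bijections $\mathrm{In}(X,0)\to\mathrm{Out}(X,0)$. If two edges of the same $\mathrm{In}(X,0)$ lie in different cycles of $\pi$, exchange their values. This reduces the number of cycles, so after finitely many exchanges each $\mathrm{In}(X,0)$ lies in one cycle.

Next take a spanning tree of the adjacency graph of cells. For every tree edge $\{X,X'\}$ choose edges $g_{X,X'}\in\mathrm{In}(X,0)$ and $g_{X',X}\in\mathrm{In}(X',0)$, all distinct. This is possible since a cell has at most $C_2\le m\le n(X)$ adjacent cells. Go through the tree edges one by one, and exchange the values of $\pi$ at $g_{X,X'}$ and $g_{X',X}$ if these lie in different current cycles. Cycles only merge, so each $\mathrm{In}(X,0)$ remains in one cycle, and after the step of $\{X,X'\}$ the sets $\mathrm{In}(X,0)$ and $\mathrm{In}(X',0)$ lie in the same cycle. At the end all edges ending in layer $0$ lie in one cycle. Every application of $\pi$ still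 advances the layer by $1$, so every cycle contains such an edge, and $\pi$ is a single cycle.

Each edge took part in at most one exchange of the second kind. Hence, if $e$ ends in the cell $Y$, then $\pi(e)$ starts in $Y$ or in a cell adjacent to $Y$. As $f^Lx_e\in Y$ and cells lie within $a/2$ of their centers, $d(f^Lx_e,x_{\pi(e)})\le\frac a2+a+\frac a2=2a$.
\end{proof}

\section{The periodic orbit}\label{sec:orbit}

The cycle $\pi$ gives a periodic pseudo-orbit, which we shadow. If two points of the shadowing orbit were too close, then two stretches of the cycle would follow each other for so long that a bad datum would occur.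

Fix $e_*\in E$ and put $\mathcal T=L|E|$, where $|E|=J\sum_Xn(X)\ge JmN$. By \eqref{eq:jump} the sequence with entry
\[
f^ix_{\pi^s(e_*)}\quad\text{at index }sL+i\qquad(0\le i<L,\ s\in\mathbb Z)
\]
is a $2a$-pseudo-orbit, and it has period $\mathcal T$. By Lemma~\ref{lem:shadow}(1) there is a point $y$ whose orbit stays within $2K_0a$ of it. The orbit of $f^{\mathcal T}y$ does so too, and $4K_0a\le e_0$, so $f^{\mathcal T}y=y$ by Lemma~\ref{lem:shadow}(2). Put
\[
r:=c_7a,\qquad c_7:=\big(2L\,\Gamma^{(J+5)L}\big)^{-1}.
\]

\begin{proposition}\label{prop:sep}
$d(f^iy,f^{i'}y)\ge r$ whenever $i\not\equiv i'\pmod{\mathcal T}$.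
\end{proposition}

\begin{proof}
Suppose not. Exchanging $i,i'$ and using periodicity, we may assume $i'=i+\tau$ with $1\le\tau\le\mathcal T/2$.

\emph{Short delays.} If $\tau<2L$, put $p=\lceil2L/\tau\rceil\le2L$. Then $2L\le p\tau<4L$ and
\[
d(f^iy,f^{i+p\tau}y)\le\sum_{l<p}d\big(f^{l\tau}f^iy,f^{l\tau}f^{i+\tau}y\big)\le\sum_{l<p}\Gamma^{l\tau}r\le2L\,\Gamma^{4L}r ;
\]
replace $\tau$ by $p\tau$. So in all cases there is $\tau\ge2L$, with $\tau\le\mathcal T/2$ or $\tau<4L$, such that $d(f^iy,f^{i+\tau}y)\le2L\,\Gamma^{4L}r$.

\emph{Passing to strands.} Let $i_0\in[i,i+L)$ be a multiple of $L$. For $0\le n\le JL$,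
\[
d(f^{i_0+n}y,f^{i_0+\tau+n}y)\le2L\,\Gamma^{4L}\,\Gamma^{L+JL}\,r=a .
\]
Write $\tau=jL+k$ with $0\le k<L$; then $j\ge2$. Let $e=\pi^{i_0/L}(e_*)$. The pseudo-orbit has the entry $x_{\pi^s(e)}$ at index $i_0+sL$ and the entry $f^kx_{\pi^{s+j}(e)}$ at index $i_0+\tau+sL$. Each is within $2K_0a$ of the point of the orbit of $y$ with the same index, so with $R=4K_0+1$
\[
d\big(x_{\pi^s(e)},f^kx_{\pi^{s+j}(e)}\big)\le Ra\qquad(0\le s\le J).
\]

\emph{Avoiding layer $0$.} Of the $J=3q+2$ passages $\pi^s(e)\mapsto\pi^{s+1}(e)$, $0\le s<J$, exactly one occurs at layer $0$, and the same holds for the passages $\pi^{s+j}(e)\mapsto\pi^{s+j+1}(e)$. Deleting these at most two values of $s$ leaves at least $3q$ values in at most three runs. So there are $q$ consecutive values $s_1,\dots,s_1+q-1$ for which neither passage occurs at layer $0$. Put $e_s=\pi^{s_1+s}(e)$ for $s\ge0$ and $e'_s=e_{s+j}$ for $0\le s\le q$. Since $s_1+q\le J$, \eqref{eq:follow} holds.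

\emph{The case $2\le j\le q$.} The passages $e_s\mapsto e_{s+1}$ with $s\in\{0,\dots,q-1\}\cup\{j,\dots,j+q-1\}=\{0,\dots,q+j-1\}$ all occur at layers $\ne0$. So $(e_0,\dots,e_{q+j})$ is a path by Proposition~\ref{prop:cycle}, and with $j$ and $k$ it forms a bad datum of type II whose event occurs.

\emph{The case $j>q$.} Since $q\ge3$, we have $\tau\ge4L$, so $\tau\le\mathcal T/2$ and $j\le|E|/2$. As $|E|\ge N\ge8q$, it follows that $j+q<|E|$. Because $\pi$ is a single cycle of length $|E|$ and $q<j$, the sets $\{e_0,\dots,e_q\}$ and $\{e_j,\dots,e_{j+q}\}$ are disjoint. So $(e_0,\dots,e_q)$ and $(e'_0,\dots,e'_q)$ with $k$ form a bad datum of type I whose event occurs.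

Both cases contradict Proposition~\ref{prop:cf}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:sep} the orbit $\mathcal O$ of $y$ has least period $T(\mathcal O)=\mathcal T$ and $d(\mathcal O)\ge r=c_7a$. Moreover
\[
T(\mathcal O)\ge LJmN\ge LJm\,c_4^{-1}a^{-D}=Cr^{-D},\qquad C:=LJm\,c_4^{-1}c_7^D,
\]
where $C$ does not depend on $a$. Since $a\in(0,a_2]$ was arbitrary, every $r\in(0,c_7a_2]$ is attained.
\end{proof}

\section{Sharpness, converse, classification}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
(i) The open balls of radius $d(\mathcal O)/2$ about the points of $\mathcal O$ are disjoint and have volume at least $c\,d(\mathcal O)^D$ with $c>0$ depending only on $M$. So $c\,d(\mathcal O)^DT(\mathcal O)\le\mathrm{vol}(M)$. If $T(\mathcal O_k)\to\infty$, then $d(\mathcal O_k)\to0$, and for $\beta>1$ we get $d(\mathcal O_k)^{\beta D}T(\mathcal O_k)\le C'd(\mathcal O_k)^{(\beta-1)D}\to0$.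

(ii) Let $d_k=d(\mathcal O_k)$ and $T_k=T(\mathcal O_k)$; then $d_k\to0$ by (i). Let $\nu_k$ be the uniform probability on $\mathcal O_k$ and let $\nu_k\to\nu$ along a subsequence; $\nu$ is invariant. Write $N_\epsilon(V)$ for the open $\epsilon$-neighborhood of $V$. For open $V$, the open balls of radius $d_k/2$ about the $T_k\nu_k(V)$ points of $\mathcal O_k\cap V$ are disjoint and lie in $N_{d_k}(V)$, so $c\,d_k^DT_k\,\nu_k(V)\le\mathrm{vol}(N_{d_k}(V))$, and hence $\nu_k(V)\le C''\mathrm{vol}(N_{d_k}(V))$ with $C''=1/(cC)$. Hence $\nu(V)\le\liminf\nu_k(V)\le C''\mathrm{vol}(\overline V)$. For compact $K$ apply this to $V=N_{1/n}(K)$ and let $n\to\infty$ to get $\nu(K)\le C''\mathrm{vol}(K)$. By inner regularity $\nu\le C''\mathrm{vol}$.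

If $\mathrm{vol}$ is invariant and ergodic, the density of the invariant measure $\nu$ is an invariant function, hence constant a.e., and $\nu=\mathrm{vol}/\mathrm{vol}(M)$. As every weak$^*$ limit is this measure, $\nu_k\to\mathrm{vol}/\mathrm{vol}(M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Bowen \cite[Theorem 4.14]{Bowen}, for a transitive $C^2$ Anosov diffeomorphism (b) and (c) are equivalent to each other and to the existence of an invariant probability $h\,d\mathrm{vol}$ with $h>0$ H\"older continuous. Such an $h$ is bounded away from $0$ and $\infty$, so (b) implies (a$'$) by Theorem~\ref{thm:A}. Applying (a$'$) to a sequence $r_k\to0$ gives (a), and (a) implies (b) by Proposition~\ref{prop:B}(ii), since weak$^*$ limits exist by compactness.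

A $C^2$-small $C^2$ perturbation of a hyperbolic toral automorphism is Anosov, and it is transitive by structural stability. If its Jacobian at a fixed point is not $\pm1$, then (c) fails, hence (a) fails. Such perturbations exist: if $A$ is the automorphism, $\chi$ is a smooth bump function supported near $0$ with $\chi=1$ near $0$, and $\epsilon\neq0$ is small, then $x\mapsto A(x+\epsilon\chi(x)x)$ fixes $0$ with Jacobian $(1+\epsilon)^D\det A$.
\end{proof}

\section{Two variants of the hypotheses}\label{sec:variants}

\begin{proposition}[Disconnected manifolds]\label{prop:disconnected}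
Theorem~\ref{thm:A}, and with it the conclusion of Corollary~\ref{cor:answer}, remains true for transitive $f$ if $M$ is compact but not connected.
\end{proposition}

\begin{proof}
Since $f$ is transitive, it permutes the components $M_0,\dots,M_{p-1}$ of $M$ cyclically. Let $\Gamma\ge1$ be a Lipschitz constant of $f$ and $f^{-1}$ on components, and $\delta>0$ the least distance between different components. Theorem~\ref{thm:A} applies to $f^p|_{M_0}$ and the normalized restriction of $\mu$ to $M_0$. If $\mathcal O'$ is an orbit obtained there with $d(\mathcal O')\ge r'$, then $\mathcal O=\bigcup_{i<p}f^i\mathcal O'$ is a periodic orbit of $f$ of period $pT(\mathcal O')$. Two distinct points of $\mathcal O$ in one component are at distance at least $\Gamma^{-p}d(\mathcal O')$, and two points in different components at distance at least $\delta$. So for small $r'$ we have $d(\mathcal O)\ge r:=\Gamma^{-p}r'$ and $T(\mathcal O)\ge pC'r'^{-D}=pC'\Gamma^{-pD}r^{-D}$, where $C'$ is the constant of Theorem~\ref{thm:A} for $f^p|_{M_0}$.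
\end{proof}

One may also read ``ergodic with respect to Lebesgue measure'' without assuming invariance of the volume. For $C^2$ maps the answer does not change; for maps that are merely $C^1$ we claim nothing under this reading. The idea is that without an absolutely continuous invariant probability the volume is contracted along almost every forward orbit, so that there is a wandering set of positive volume, and this is incompatible with ergodicity.

\begin{proposition}\label{prop:nonsingular}
Let $f$ be a transitive $C^2$ Anosov diffeomorphism of $M$ such that every $f$-invariant Borel set has zero or full volume. Then $f$ has an absolutely continuous invariant probability; so (a), (a$'$), (b) and (c) of Theorem~\ref{thm:C} hold.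
\end{proposition}

\begin{proof}
We use the following facts about $\varphi^u=-\log|\det Df|_{E^u}|$ (Bowen \cite[Ch.~4]{Bowen}): $\varphi^u$ is H\"older continuous with pressure $0$, and $\mathrm{vol}$-almost every point is generic for its equilibrium state $\mu^+$, the SRB measure. Let $\varphi^s=\log|\det Df|_{E^s}|$. The unstable potential of $f^{-1}$ is $\varphi^s\circ f^{-1}$, so applying the facts to $f^{-1}$ shows that $\varphi^s$ is H\"older continuous and has pressure $0$ too.

Suppose that $f$ has no absolutely continuous invariant probability. Let $\alpha(x)>0$ be the absolute value of the determinant of the sum map $E^s_x\times E^u_x\to T_xM$. Then $|\det D_xf|\,\alpha(x)=\alpha(fx)\,|\det D_xf|_{E^s}|\,|\det D_xf|_{E^u}|$, so $\log|\det Df|$ differs from $\varphi^s-\varphi^u$ by the coboundary of a continuous function. As $h(\mu^+)+\int\varphi^u\,d\mu^+=0$, the variational principle for $\varphi^s$ gives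
\[
\chi:=\int\log|\det Df|\,d\mu^+=h(\mu^+)+\int\varphi^s\,d\mu^+\le0 .
\]

If $\chi=0$, then $\mu^+$ is the equilibrium state of both $\varphi^u$ and $\varphi^s$. Two H\"older potentials with the same equilibrium state and equal pressures have a difference cohomologous to $0$. Summing $\varphi^u-\varphi^s$ over a periodic orbit therefore gives $0$, so $|\det D_pf^n|=1$ whenever $f^np=p$. This is (c), and (b) follows by Theorem~\ref{thm:C}, a contradiction.

So $\chi<0$. By genericity $\frac1n\log|\det D_xf^n|\to\chi$, hence $\sum_{n\ge0}|\det D_xf^n|<\infty$ for almost every $x$. Choose a Borel set $A$ with $\mathrm{vol}(A)>0$ on which this sum is bounded. Then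
\[
\sum_{n\ge0}\mathrm{vol}(f^nA)=\int_A\sum_{n\ge0}|\det D_xf^n|\,d\mathrm{vol}(x)<\infty ,
\]
so by Borel--Cantelli almost every $y$ satisfies $f^{-n}y\in A$ for only finitely many $n\ge0$. Let $W=\{y\in A:f^{-n}y\notin A\text{ for all }n\ge1\}$. For almost every $y\in A$ there is a last $n\ge0$ with $f^{-n}y\in A$, and then $f^{-n}y\in W$. So $A\subset\bigcup_{n\ge0}f^nW$ up to a null set, and $\mathrm{vol}(W)>0$ because $f$ preserves null sets. The sets $f^nW$, $n\in\mathbb Z$, are pairwise disjoint: if $w$ and $f^nw$ were in $W$ with $n\ge1$, then $f^{-n}(f^nw)=w\in A$ would contradict $f^nw\in W$. Split $W=W_1\sqcup W_2$ into two sets of positive volume. Then $\bigcup_{n\in\mathbb Z}f^nW_1$ and $\bigcup_{n\in\mathbb Z}f^nW_2$ are disjoint invariant sets of positive volume, contradicting the hypothesis.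
\end{proof}

\begin{thebibliography}{9}

\bibitem{FAL}
\emph{A Finite Approximate Liv\v{s}i\'c Theorem For Anosov Diffeomorphisms},
\texttt{http://jaac.ijournal.cn/ch/reader/create\_pdf.aspx?file\_no=JAAC-2024-0420\&journal\_id=jaac}.

\bibitem{Bowen}
Bowen, \emph{Equilibrium States and the Ergodic Theory of Anosov Diffeomorphisms}, LNM 470.

\end{thebibliography}

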